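# Meromorphic functions over ultrametric fields whose derivative has few zeros

## 1. Few zeros of $f'$ and rationality: entire functions, rational functions, simple poles

Throughout, $\mathbb K$ is an algebraically closed field of characteristic zero, complete for a non-trivial ultrametric absolute value. We write $\mathcal A(\mathbb K)$ for the algebra of entire functions (power series $\sum_{n\ge0} a_nx^n$ converging on all of $\mathbb K$) and $\mathcal M(\mathbb K)$ for its field of fractions, the meromorphic functions. A meromorphic function is *transcendental* if it is not in $\mathbb K(x)$.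

Suppose $f\in\mathcal M(\mathbb K)$ and $f'$ has only finitely many zeros. Must $f$ be rational? The first guess is **yes**. This is the following conjecture, taken from http://padic2013.mi.ras.ru/Escassut.pdf.

**Conjecture.** Let $f$ be a meromorphic function on $\mathbb K$ such that $f'$ has finitely many zeros. Then $f$ is a rational function.

The reason for the guess is that ultrametric entire functions behave like infinite polynomials. We use constantly the following classical fact.

**(E) Factorization.** A nonzero entire function equals $c\,x^k\prod(1-x/a)$, the product being over its nonzero zeros with multiplicity. Only finitely many zeros lie in each disk. An entire function with finitely many zeros is a polynomial.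

So a zero-free entire function is constant, and there is no analogue of $e^x$. Let us test the guess.

**Test 1: $f$ entire.** Then $f'$ is entire with finitely many zeros, so it is a polynomial by (E), and so is $f$.

**Test 2: $f$ has finitely many poles.** Write $f=B/Q$ with $B$ entire and $Q$ a polynomial. Then $f'=(B'Q-BQ')/Q^2$. Every zero of the entire numerator is a zero of $f'$ or of $Q$, so there are finitely many (unless $f'\equiv0$, when $f$ is constant). By (E) the numerator is a polynomial and $f'$ is rational. All residues of $f'$ vanish because it is a derivative, so by partial fractions $f'$ has a rational primitive $F$. Since $(f-F)'=0$, the function $f-F$ is constant (characteristic zero). So $f$ is rational.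

**Test 3: finitely many multiple poles.** Two known results bear on this.

**Theorem 1.** Let $f,g$ be entire functions on $\mathbb K$ such that their Wronskian $W(f,g)$ is a non-identically zero polynomial. Then both $f,g$ are polynomials.

**Theorem 2.** Let $f$ be a transcendental meromorphic function on $\mathbb K$ having finitely many multiple poles. Then $f'$ takes every value infinitely many times.

Theorem 2, for the value $0$, says that the guess is right when there are finitely many multiple poles. One sees this case directly from Theorem 1. Let $f=B/A$ be non-constant, with $A,B$ entire without common zeros, and let $W=B'A-BA'=A^2f'$. At a zero of $A$ of order $m$, $f'$ has a pole of order $m+1$, so $W$ has order $2m-(m+1)=m-1$ there. If $f'$ has finitely many zeros and $A$ has finitely many multiple zeros, then $W$ has finitely many zeros. So $W$ is a nonzero polynomial, and $A,B$ are polynomials by Theorem 1.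

**Test 4: how many poles can a rational $f$ have?** Let $f$ be a non-constant rational function, let $f'$ have $z$ zeros in $\mathbb K$ (with multiplicity), and let $f$ have $\sigma$ distinct poles in $\mathbb K$, $\Pi$ with multiplicity. Expand $f$ at $\infty$ in decreasing powers of $x$ and let $a_0$ be the constant term. Then $f-a_0\sim a\,x^{n_0}$ with $a\ne0$ and $n_0\neq0$, so $f'\sim n_0a\,x^{n_0-1}$. Comparing degrees at $\infty$,
$$n_0-1=z-(\Pi+\sigma),\qquad n_0=\#\{\text{zeros of }f-a_0\}-\Pi .$$
Hence $f-a_0$ has exactly $z+1-\sigma$ zeros, and therefore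
$$\sigma\le z+1. \tag{1}$$
In particular, a rational function with zero-free derivative has at most one pole.

This makes the guess look even better: if (1) survived for meromorphic functions, Test 2 would finish the proof. Whether it does survive depends on one invariant of $\mathbb K$.

**Definition.** The *residue characteristic* of $\mathbb K$ is the characteristic of the field $\{|x|\le1\}/\{|x|<1\}$. If it is $p>0$, then $|p|<1$, so $p^e\to0$ in $\mathbb K$. If it is $0$, then $|n|=1$ for every nonzero integer $n$.

For example, $\mathbb C_p$ has residue characteristic $p$. The completion of an algebraic closure of $\mathbb C((t))$ has residue characteristic $0$.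

**Theorem A.** Let $\mathbb K$ have residue characteristic $p>0$. There is a transcendental $f\in\mathcal M(\mathbb K)$ such that $f'$ has no zero in $\mathbb K$. More precisely $f'=1/H$, where $H$ is entire with infinitely many zeros, all of multiplicity $\ge2$. The moduli of the poles can be made to grow as fast as desired.

**Theorem B.** Let $\mathbb K$ have residue characteristic $0$, and let $f\in\mathcal M(\mathbb K)$ be non-constant with $f'$ having exactly $z<\infty$ zeros, counted with multiplicity. Then $f$ is rational and has at most $z+1$ distinct poles, and this bound is sharp. In particular $f'$ is zero-free if and only if $f=ax+b$ or $f=a(x-c)^{-m}+b$ with $a\ne0$, $m\ge1$.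

Constant functions are rational. So the conjecture is false as stated, and it holds for $\mathbb K$ if and only if the residue characteristic of $\mathbb K$ is $0$.

**Corollary C.** If the residue characteristic is $p>0$, then for every nonzero polynomial $Q$ there is a transcendental $h\in\mathcal M(\mathbb K)$ such that the zeros of $h'$ are exactly those of $Q$, with the same multiplicities.

## 2. Power series, residues and implicit functions

Besides (E) we recall two classical facts.

**(W) Weierstrass preparation.** Let $\eta\in|\mathbb K^*|$, let $\sum c_n\nu^n$ satisfy $|c_n|\eta^n\to0$, and suppose $|c_n|\eta^n<|c_k|\eta^k$ for all $n\neq k$. Then the series has exactly $k$ zeros in $|\nu|\le\eta$, counted with multiplicity. (Example: $c_0+\nu$ has one zero in $|\nu|\le\eta$ when $|c_0|<\eta$.)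

**(D) Recentring.** A power series convergent on $|x|<R$ can be re-expanded around any $\alpha$ with $|\alpha|<R$, and the new series converges on the same disk.

The *Gauss norm* of $\sum u_nx^n$ on $|x|\le r$ is $\max_n|u_n|r^n$ (for series with $|u_n|r^n\to0$). It is submultiplicative. For example, for $r<|\alpha|$ and any integer $n$, positive or negative,
$$\Big(1-\frac x\alpha\Big)^n-1=\sum_{k\ge1}\binom nk\Big(-\frac x\alpha\Big)^k\quad\text{has Gauss norm}\ \le\frac r{|\alpha|}\ \text{ on } |x|\le r, \tag{2}$$
because the integers $\binom nk$ have absolute value $\le1$. Note that the bound does not depend on $n$.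

**Rational functions.** The notations $G=O(x^{-k})$ and $G\sim Cx^{-k}$ refer to $x=\infty$. A non-constant rational function has as many zeros as poles on $\mathbb P^1$. By partial fractions, the sum of the residues of $G$ at its finite poles is $0$ if $G=O(x^{-2})$, and is $C$ if $G\sim Cx^{-1}$. A rational function all of whose finite residues vanish has a rational primitive.

**(I) Implicit functions.** Call a power series in several variables *convergent near $0$* if its coefficients satisfy $|\theta_I|\le Cr^{-|I|}$ for some $C,r>0$. Let $\Theta=(\Theta_1,\dots,\Theta_m)$ be power series in $(y,w)=(y_1,\dots,y_m,w_1,\dots,w_l)$ convergent near $0$, with $\Theta(0)=0$ and $\partial\Theta/\partial y(0)$ invertible. Then there are power series $Y(w)$ convergent near $0$ with $Y(0)=0$ and $\Theta(Y(w),w)=0$.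

*Proof.* After a linear change of the $\Theta_i$, write $\Theta=y-\Lambda w-\Psi$ with $\Lambda$ a matrix and $\Psi$ of order $\ge2$. Replacing $w$ by $c'w$ with $c'$ small, we may assume that the entries of $\Lambda$ have absolute value $\le1$. Let the coefficients of $\Psi$ satisfy $|\psi_I|\le Cr^{-|I|}$. Those of $c^{-1}\Psi(cy,cw)$ are bounded by $|c|^{|I|-1}Cr^{-|I|}$ with $|I|\ge2$. For $0<|c|\le r$ this is at most $C|c|/r^2$, hence $\le1$ once $c$ is small. So $c^{-1}\Theta(cy,cw)=y-\Lambda w-c^{-1}\Psi(cy,cw)$ has all coefficients of absolute value $\le1$. The equation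
$$y=\Lambda w+c^{-1}\Psi(cy,cw)$$
has a unique formal solution $y(w)$ with $y(0)=0$, computed degree by degree since $\Psi$ has order $\ge 2$. Its coefficients are polynomials with integer coefficients in those of the equation, hence have absolute value $\le1$. So $y(w)$ converges for $|w|<1$. Since $y(0)=0$, it has norm $\le r_0$ on $|w|\le r_0$ for each $r_0<1$, so it may be substituted into the equation. Undoing the scalings gives $Y$. $\square$

## 3. Residue characteristic $0$: dominant terms survive integration

The plan is to repeat Test 4, with the expansion at $\infty$ replaced by a Laurent expansion on an annulus far from $0$, and "leading term" replaced by "dominant term". The first two steps hold for every $\mathbb K$.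

**Step 1: Laurent expansions on pole-free annuli.** For $r'<r''$, consider Laurent series $\sum_{n\in\mathbb Z}b_nx^n$ with $|b_n|\rho^n\to0$ as $n\to\pm\infty$ for every $\rho\in(r',r'')$, with the submultiplicative norms $\max_n|b_n|\rho^n$. Such a series is determined by its values on the annulus. Indeed, suppose it is nonzero. On a compact interval of values of $\rho$ only finitely many indices compete for the maximum, and two indices tie for at most one $\rho$. Since $|\mathbb K^*|$ is dense in $(0,\infty)$, there is an $x$ with $|x|=\rho$ for which a single term is strictly largest, and the value at $x$ is nonzero.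

Let $g\in\mathcal M(\mathbb K)$, $g\not\equiv0$, have no poles in $r'<|x|<r''$. Write $g$ as a quotient of entire functions without common zeros (by (E), one divides by the product over the common zeros, which converges since their moduli tend to infinity when there are infinitely many). The factors of the denominator are, up to a constant, powers of $x$, factors $1-x/a$ with $|a|\ge r''$, and finitely many factors
$$1-\frac xa=-\frac xa\Big(1-\frac ax\Big)\quad\text{with }|a|\le r'.$$
For $|x|=\rho$ in the annulus, $1-x/a$ and its inverse differ from $1$ by norm $\le\rho/|a|<1$ in the first case. The same holds for $1-a/x$, with norm $\le|a|/\rho<1$, in the second. As $\rho/|a|\to0$ along infinitely many factors, the inverse of the denominator converges. So $g$ has a convergent Laurent expansion $\sum b_nx^n$ on the annulus.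

**Step 2: zeros and dominant terms.** This step is the analogue of "degree at infinity equals zeros minus poles".

**Lemma 3.** Let $g$ be as above and let $\ell$ be the number of zeros minus the number of poles of $g$ in $|x|\le r'$, with multiplicity.

1. If $g$ also has no zeros in the annulus, then $|b_\ell|\rho^\ell>|b_n|\rho^n$ for all $n\ne\ell$ and all $\rho\in(r',r'')$.
2. Conversely, if for some index $k$ we have $|b_k|\rho^k>|b_n|\rho^n$ for all $n\ne k$ and all $\rho\in(r',r'')$, then $g$ has no zero in the annulus and $k=\ell$.

*Proof.* (1) Now treat the zeros like the poles in Step 1. Each zero or pole $a\neq 0$ with $|a|\le r'$ contributes a factor $x^{\pm1}$, up to a constant and a factor $(1-a/x)^{\pm1}$. So $g=b\,x^\ell(1+\epsilon)$ with $b\in\mathbb K^*$, and on each circle $\epsilon$ has norm $<1$: the norm is at most the maximum of the numbers $\rho/|a|$ and $|a|/\rho$ above, which is attained. Hence $|b_\ell|=|b|$ and $|b_n|\rho^n<|b|\rho^\ell$ for $n\neq\ell$.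

(2) If $|x|=\rho$, then $|g(x)|=|b_k|\rho^k\ne0$. So $g$ has no zeros in the annulus. By (1) the dominant index is $\ell$, so $k=\ell$. $\square$

**Step 3: at most $z+1$ poles when $|n|=1$ for all $n\ne0$.** Let $f$ be as in Theorem B. Since each disk contains finitely many poles, there are $r'<r''$, with $r'$ as large as we want, such that $|x|\le r'$ contains all zeros of $f'$ and $r'<|x|<r''$ contains no pole of $f$. Let $\sigma$ and $\Pi$ be the numbers of poles of $f$ in $|x|\le r'$ without and with multiplicity. Then $f'$ has $z$ zeros and $\Pi+\sigma$ poles in $|x|\le r'$, and neither in the annulus.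

Write $f=\sum a_nx^n$ on the annulus, so $f'=\sum na_nx^{n-1}$. Put $n_0-1=z-\Pi-\sigma$. By Lemma 3(1),
$$|n_0a_{n_0}|\rho^{n_0-1}>|na_n|\rho^{n-1}\qquad\text{for all }n\ne n_0,\ \rho\in(r',r''). \tag{3}$$
In particular $n_0a_{n_0}\ne0$, so $n_0\ne0$. As $|n|=1$ for $n\neq0$, (3) says that $|a_{n_0}|\rho^{n_0}>|a_n|\rho^n$ for all $n\ne0,n_0$. So $a_{n_0}x^{n_0}$ is strictly dominant in $f-a_0$ on the whole annulus. By Lemma 3(2), $n_0$ is the number of zeros minus the number of poles of $f-a_0$ in $|x|\le r'$. So $f-a_0$ has $\Pi+n_0=z+1-\sigma$ zeros there. This is $\ge0$, hence $\sigma\le z+1$. Letting $r'\to\infty$, $f$ has at most $z+1$ distinct poles.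

**Step 4: rationality, sharpness, and $z=0$.** With finitely many poles, $f$ is rational by Test 2. For sharpness, let $f=1/Q$ with $Q$ squarefree of degree $\sigma\ge1$. Then $f'=-Q'/Q^2$ and $Q'$ has no common zero with $Q$, so $f'$ has exactly $z=\sigma-1$ zeros and $f$ has $z+1$ distinct poles.

Let $z=0$. Then $f$ has at most one pole. If it has none, $f'$ is a zero-free entire function, hence a nonzero constant, and $f=ax+b$. If it has one pole $c$, of order $m$, then $(x-c)^{m+1}f'$ is a zero-free entire function, hence a nonzero constant, and $f=a(x-c)^{-m}+b$. In both cases $a\neq0$. Conversely, such functions have zero-free derivative. This proves Theorem B. $\blacksquare$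

## 4. Residue characteristic $p$: the function $x^{-2}(1-x)^{2-p^e}$

From now on the residue characteristic is $p>0$. Everything in Section 3 up to (3) is still true. What fails is the passage from (3) to the dominance of $a_{n_0}x^{n_0}$: a term $a_nx^n$ with $p^e\mid n$ may dominate $f$ and yet be multiplied in $f'$ by the tiny factor $n$. Here is a case where this happens. Let $m=p^e\ge3$ with $|m|<|2|$, and
$$f_m=x^{-2}(1-x)^{2-m},\qquad f_m'=-2\,x^{-3}(1-x)^{1-m}\Big(1-\frac m2x\Big). \tag{4}$$
(Indeed $-2(1-x)-(2-m)x=-2+mx$.) The only zero of $f_m'$ is $2/m$, of modulus $|2/m|>1$. For $1\le r'<|2/m|$, the disk $|x|\le r'$ contains two poles of $f_m$ and no zero of $f_m'$, so the count $\sigma\le z+1$ fails on this disk. On $1<|x|<|2/m|$ we have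
$$f_m=(-1)^mx^{-m}\Big(1-\frac1x\Big)^{2-m}=(-1)^m\big(x^{-m}+(m-2)x^{-m-1}+\cdots\big),$$
with integer coefficients, so $x^{-m}$ is dominant in $f_m$. In $f_m'$ the corresponding term has size $|m|\rho^{-m-1}$. The next one has size $|m+1||m-2|\rho^{-m-2}=|2|\rho^{-m-2}$, which is larger exactly when $\rho<|2/m|$.

So on a large disk two poles and no zero are possible, and the zero demanded by (1) sits far away. This suggests building $f$ by adding one pole at a time while pushing the remaining zeros of $f'$ off to infinity.

## 5. Exponents $q-p^e$ and stage data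

We look for $f'=1/H$ with $H$ entire. A primitive will exist once all residues of $1/H$ vanish (Section 9). The most direct attempt is to approximate $1/H$ by $1/H_s$, where $H_s$ is a polynomial with $s$ distinct zeros and $1/H_s$ has all residues $0$. For $s\ge2$ this is impossible by (1): a rational primitive of $1/H_s$ would have zero-free derivative and $s$ poles if all multiplicities are $\ge2$ (and a simple zero of $H_s$ gives a nonzero residue). With two zeros one sees the obstruction explicitly: the residue of $x^{-a}(1-x)^{-b}$ at $0$, for $a,b\ge1$, is the coefficient of $x^{a-1}$ in $(1-x)^{-b}$, namely $\binom{a+b-2}{a-1}\ne0$.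

But this residue can be small. For $a=3$, $b=p^e-1$ it is $\binom{p^e}2$, of absolute value $|p^e/2|$. A correction is needed, and (4) provides it: the extra factor $1-\frac{p^e}2x$, with a zero very far away, makes the residues vanish.

The idea behind (4) is as follows. Start from $x^{-3}(1-x)=x^{-3}-x^{-2}$, whose residue at $0$ is $0$. The positive integers $p^e-q$ tend to $-q$ in $\mathbb K$. So a zero of order $q$, here $(1-x)^1$, can be perturbed to a pole of order $p^e-q$, here $(1-x)^{1-p^e}$, and the Taylor coefficients at other points, suitably normalized, change only a little. A new far zero absorbs the error. Then one repeats with the new zero. We now set this up.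

**Definition.** For $s\ge2$, a *stage-$s$ datum* consists of integers $M_1,\dots,M_{s-1}\ge2$ and $q_s\ge1$ with
$$N_{s-1}:=M_1+\dots+M_{s-1}\ge q_s+2,$$
and points $\alpha_1=0,\ \alpha_2=1,\ \alpha_3,\dots,\alpha_s$ with $1=|\alpha_2|<|\alpha_3|<\dots<|\alpha_s|$, such that
$$G=x^{-M_1}\prod_{j=2}^{s-1}\Big(1-\frac x{\alpha_j}\Big)^{-M_j}\Big(1-\frac x{\alpha_s}\Big)^{q_s} \tag{5}$$
has residue $0$ at $\alpha_1,\dots,\alpha_{s-1}$.

So $G$ has $s-1$ poles and one zero, $\alpha_s$, of order $q_s$. Put
$$q_{s+1}:=N_{s-1}-1-q_s\ge1,\qquad\text{so that } G\sim Cx^{-q_{s+1}-1},\ C\ne0. \tag{6}$$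

*Examples.* The **initial datum** is $s=2$, $M_1=3$, $q_2=1$, $G=x^{-3}(1-x)$. Here $q_3=1$. A stage-$3$ datum is $M_1=3$, $M_2=p^e-1$, $q_3=1$, $\alpha_3=2/p^e$ with $p^e\ge3$, $|p^e|<|2|$: by (4) the function $x^{-3}(1-x)^{1-p^e}(1-\frac{p^e}2x)=-\frac12f_m'$ is a derivative, so its residues vanish.

The inductive step will be this.

**Proposition 5.** Given a stage-$s$ datum, $\varepsilon\in(0,1)$ and $L>|\alpha_s|$, there are $e$ with $M_s:=p^e-q_s\ge2$ and a stage-$(s+1)$ datum with exponents $M_1,\dots,M_s$, $q_{s+1}=N_{s-1}-1-q_s$ and points $\alpha'_1,\dots,\alpha'_{s+1}$ such that $|\alpha'_j-\alpha_j|<\varepsilon$ and $|\alpha'_j|=|\alpha_j|$ for $j\le s$, and $|\alpha'_{s+1}|>L$.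

For the initial datum there is one residue equation, with the one unknown $\nu=1/\alpha'_3$. In general there are $s-1$ equations (residues at $\alpha_1,\dots,\alpha_{s-1}$) and $s-1$ unknowns: the $s-2$ positions $\alpha_3,\dots,\alpha_s$, and $\nu$. We solve the first $s-2$ equations for the positions by implicit functions, which needs an invertible Jacobian, and then the last one for $\nu$.

## 6. Zero residues and the motion of the points

Let $s\ge3$. Let $\beta=(\alpha_3,\dots,\alpha_s)$ vary near its given value $\beta^0$, with $\alpha_1=0$, $\alpha_2=1$ fixed. Let $G_\beta$ be the function (5) and $r_i(\beta)=\operatorname{Res}_{\alpha_i}G_\beta$ for $i\le s-1$. These are rational functions of $\beta$, regular near $\beta^0$.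

**Lemma 4.** The Jacobian of $(r_1,\dots,r_{s-2})$ with respect to $(\alpha_3,\dots,\alpha_s)$ at $\beta^0$ is invertible.

*Proof.* Write $N=N_{s-1}$, $q=q_s$, $q'=q_{s+1}$, so $q+q'=N-1$. Let $\delta=(\delta_3,\dots,\delta_s)$ be in the kernel. We must show $\delta=0$. Dots denote derivatives in direction $\delta$ at $\beta^0$, with $x$ fixed in $\dot G$. Since $\frac{\partial}{\partial\alpha}\log(1-\frac x\alpha)=\frac{x}{\alpha(\alpha-x)}=-\frac1\alpha-\frac1{x-\alpha}$, we get
$$\frac{\dot G}G=\text{const}+\sum_{j=3}^{s-1}\frac{M_j\delta_j}{x-\alpha_j}-\frac{q\,\delta_s}{x-\alpha_s}. \tag{7}$$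

**Step 1: $\dot G$ has a rational primitive.** Put $\delta_1=\delta_2=0$. As $r_i$ is the coefficient of $t^{-1}$ in $G_\beta(\alpha_i+t)$, we have $\dot r_i=\operatorname{Res}_{\alpha_i}(\dot G+\delta_iG')=\operatorname{Res}_{\alpha_i}\dot G$, because a derivative has no residue. The finite poles of $G_\beta$ are $\alpha_1,\dots,\alpha_{s-1}$ and $G_\beta=O(x^{-2})$, so $\sum_{i\le s-1}r_i\equiv0$. As $\dot r_i=0$ for $i\le s-2$, also $\dot r_{s-1}=0$. At $\alpha_s$, by (7), $\dot G$ vanishes to order $\ge q-1\ge0$, so it has no pole there. Hence all residues of $\dot G$ vanish, and $\dot G=g'$ with $g$ rational.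

**Step 2: the local behavior of $g$.** By (7), $\dot G$ has a pole of order $\le M_i+1$ at $\alpha_i$ for $3\le i\le s-1$ and of order $\le M_i$ for $i=1,2$. Therefore:

* $g$ has a pole of order $\le M_i$ at $\alpha_i$ ($i\le s-1$), of order $\le M_i-1$ for $i=1,2$, and no other finite poles;
* $g=c+O((x-\alpha_s)^q)$ at $\alpha_s$, for some constant $c$;
* $g=c_\infty+O(x^{-q'})$ at $\infty$, for some constant $c_\infty$, since $\dot G=O(x^{-q'-1})$.

**Step 3: subtracting a multiple of the primitive of $G$.** The aim is to make the values of $g$ at $\alpha_s$ and at $\infty$ both $0$. All residues of $G$ vanish at $\beta^0$. Let $F$ be the rational primitive of $G$ with $F(\infty)=0$. It has poles of order $M_i-1$ at $\alpha_i$ ($i\le s-1$) and no others, a zero of order exactly $q'$ at $\infty$, and $F=\kappa+O((x-\alpha_s)^{q+1})$ at $\alpha_s$. If $\kappa=0$, the non-constant function $F$ would have at least $q'+q+1=N$ zeros but only $N-(s-1)$ poles on $\mathbb P^1$, which is impossible. So $\kappa\ne0$. Put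
$$a=\frac{c-c_\infty}\kappa,\qquad g_1=g-aF-c_\infty .$$
Then $g_1$ vanishes to order $\ge q$ at $\alpha_s$ (its value there is $c-a\kappa-c_\infty=0$) and to order $\ge q'$ at $\infty$.

**Step 4: $g_1/G$ is a polynomial of degree $\le1$ vanishing at $0$ and $1$.** Let $v=g_1/G$. It is regular at each $\alpha_i$, $i\le s-1$ (pole order $\le M_i$ over pole order exactly $M_i$), at $\alpha_s$ (zero order $\ge q$ over exactly $q$), and at all other finite points, where $g_1$ has no pole and $G$ no zero. At $\infty$, $g_1=O(x^{-q'})$ and $G\sim Cx^{-q'-1}$, so $v=O(x)$. Hence $v$ is a polynomial of degree $\le1$. At $\alpha_1$ and $\alpha_2$, which are both poles of $G$ since $s\ge3$, $g_1$ has pole order $\le M_i-1$, so $v(0)=v(1)=0$. Therefore $v=0$.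

**Step 5: conclusion.** Thus $g=aF+c_\infty$ and $\dot G=g'=aG$. So the right side of (7) is constant, and $M_j\delta_j=0$ for $3\le j\le s-1$, $q\delta_s=0$. In characteristic $0$ this gives $\delta=0$. $\square$

Pinning $\alpha_1=0$ and $\alpha_2=1$ is essential. An affine change of variable preserves the vanishing of residues, and the polynomials $v$ of degree $\le1$ are exactly the infinitesimal affine motions.

## 7. Exchanging a zero of order $q$ for a pole of order $p^e-q$

*Proof of Proposition 5.* Write $q=q_s$, $q'=q_{s+1}$.

**Step 1: make the exponent a variable.** For $\nu\in\mathbb K$ and an integer $\tau\ge0$ let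
$$G_{\beta,\tau,\nu}=x^{-M_1}\prod_{j=2}^{s-1}\Big(1-\frac x{\alpha_j}\Big)^{-M_j}\Big(1-\frac x{\alpha_s}\Big)^{q-\tau}(1-\nu x)^{q'} .$$
We want $\tau=p^e$, a small element of $\mathbb K$, so the residues must be made to depend analytically on $\tau$. At $\alpha_i$, $i\le s-1$, with $t=x-\alpha_i$, we have $1-\frac x{\alpha_s}=(1-\frac{\alpha_i}{\alpha_s})(1-\frac t{\alpha_s-\alpha_i})$, so
$$\Big(1-\frac x{\alpha_s}\Big)^{-\tau}=\Big(1-\frac{\alpha_i}{\alpha_s}\Big)^{-\tau}\sum_{n\ge0}\binom{\tau+n-1}n\frac{t^n}{(\alpha_s-\alpha_i)^n}.$$
Only the terms $n\le M_i-1$ contribute to the residue. So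
$$\tilde r_i:=\Big(1-\frac{\alpha_i}{\alpha_s}\Big)^{\tau}\operatorname{Res}_{\alpha_i}G_{\beta,\tau,\nu}$$
is the coefficient of $t^{M_i-1}$ in $t^{M_i}G_{\beta,0,\nu}(\alpha_i+t)\sum_{n<M_i}\binom{\tau+n-1}n\frac{t^n}{(\alpha_s-\alpha_i)^n}$. This is a polynomial in $(\tau,\nu)$ whose coefficients are rational functions of $\beta$, regular near $\beta^0$. We use this expression to define $\tilde r_i(\beta,\tau,\nu)$ for all $\tau\in\mathbb K$. Then
$$\tilde r_i(\beta,0,0)=r_i(\beta),\qquad \tilde r_i(\beta,\tau,\nu)=0\iff\operatorname{Res}_{\alpha_i}G_{\beta,\tau,\nu}=0\quad(\tau\in\mathbb Z_{\ge0}). \tag{8}$$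

**Step 2: solve all but one equation for the positions.** By (8) and Lemma 4, the Jacobian of $(\tilde r_1,\dots,\tilde r_{s-2})$ in $\beta$ at $(\beta^0,0,0)$ is invertible, and these functions vanish there. By (I) there is an analytic $b(\tau,\nu)$ near $(0,0)$ with $b(0,0)=\beta^0$ and $\tilde r_i(b(\tau,\nu),\tau,\nu)=0$ for $i\le s-2$. (If $s=2$, then $\beta$ is empty and there is nothing to solve.) The last equation becomes $S=0$, where
$$S(\tau,\nu)=\tilde r_{s-1}(b(\tau,\nu),\tau,\nu)=\sum_nc_n(\tau)\nu^n=\sum_{m,n}s_{mn}\tau^m\nu^n$$
converges on $|\tau|,|\nu|\le\eta_0$, with $|s_{mn}|\eta_0^{m+n}\le C_0$. Shrinking $\eta_0$, we may assume $|b-\beta^0|<1$ there. Since $|\alpha_j|>1$ for $j\ge3$, the points given by $b$ keep their moduli, so they stay nonzero and distinct. Also $S(0,0)=r_{s-1}(\beta^0)=0$ by the definition of a stage-$s$ datum.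

*For the initial datum*, $S(\tau,\nu)$ is the coefficient of $x^2$ in $(1-x)^{1-\tau}(1-\nu x)$, namely $\binom\tau2-(\tau-1)\nu=(\tau-1)(\frac\tau2-\nu)$. Its zero $\nu=\tau/2$ is the one found in (4).

**Step 3: $S(0,\nu)\ne0$ for $0<|\nu|\le\eta_0$.** This is where the choice of $q'$ is used. If $S(0,\nu)=0$, then $G_{\beta,0,\nu}$ with $\beta=b(0,\nu)$ has zero residue at $\alpha_1,\dots,\alpha_{s-1}$, and its finite poles lie among these points. But its degree at $\infty$ is $q+q'-N_{s-1}=-1$, so the sum of its residues is nonzero, a contradiction.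

**Step 4: for small $\tau$, $S(\tau,\cdot)$ still has a small zero.** By Step 3 and $S(0,0)=0$, $S(0,\cdot)$ has a zero of finite order $k\ge1$ at $0$. So $c_n(0)=0$ for $n<k$, and for all sufficiently small $\eta\in|\mathbb K^*|$, $\eta<\eta_0$, we have $|c_k(0)|\eta^k>\max_{n>k}|c_n(0)|\eta^n$. For $|\tau|\le\eta_0$,
$$|c_n(\tau)-c_n(0)|\eta^n\le\max_{m\ge1}|s_{mn}||\tau|^m\eta^n\le\max_{m\ge1}C_0\Big(\frac{|\tau|}{\eta_0}\Big)^m\Big(\frac\eta{\eta_0}\Big)^n\le\frac{C_0|\tau|}{\eta_0},$$
uniformly in $n$. Fix $\eta$. For all small enough $\tau$ we then have $|c_k(\tau)|=|c_k(0)|$ and $|c_n(\tau)|\eta^n<|c_k(\tau)|\eta^k$ for every $n\ne k$. Moreover $|c_n(\tau)|\eta^n\le C_0(\eta/\eta_0)^n\to0$. By (W), $S(\tau,\cdot)$ has $k\ge1$ zeros in $|\nu|\le\eta$.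

**Step 5: choose $\eta$, then $e$, then $\nu$.** First choose such an $\eta$ so small that $1/\eta>L$ and $|b(\tau,\nu)-\beta^0|<\varepsilon$ for $|\tau|,|\nu|\le\eta$. Then choose $e$ so large that $p^e-q\ge2$, $|p^e|\le\eta$, and Step 4 applies to $\tau=p^e$. Let $\nu$ be a zero of $S(p^e,\cdot)$ with $|\nu|\le\eta$. Let $\beta'=b(p^e,\nu)$, with corresponding points $\alpha'_1=0,\alpha'_2=1,\alpha'_3,\dots,\alpha'_s$. Then $|\alpha'_j-\alpha_j|<\varepsilon$ for $j\le s$. Since $\varepsilon<1\le|\alpha_j|$ for $j\ge2$, also $|\alpha'_j|=|\alpha_j|$. By (8), $G_{\beta',p^e,\nu}$ has residue $0$ at $\alpha'_1,\dots,\alpha'_{s-1}$.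

**Step 6: $\nu\ne0$.** We need the new zero $1/\nu$ to exist. Suppose $\nu=0$. Then $G_{\beta',p^e,0}=1/H_s$, where $H_s$ is, up to a constant, $\prod_{j\le s}(x-\alpha'_j)^{M_j}$ with $M_s=p^e-q\ge2$. Its degree is $N_s=N_{s-1}+M_s\ge4$ and it has exactly $s\ge2$ distinct zeros. The residues of $1/H_s$ at $\alpha'_1,\dots,\alpha'_{s-1}$ vanish, hence also the one at $\alpha'_s$, since $1/H_s=O(x^{-2})$. So $1/H_s$ has a rational primitive $F$ with $F(\infty)=0$. It vanishes to order $N_s-1$ at $\infty$ but has only $N_s-s<N_s-1$ poles, a contradiction.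

**Step 7: the new datum.** Set $\alpha'_{s+1}=1/\nu$. Then $|\alpha'_{s+1}|\ge1/\eta>L>|\alpha_s|=|\alpha'_s|$, and $G_{\beta',p^e,\nu}$ has the form (5) with $s+1$ in place of $s$. Its degree at $\infty$ is $q-p^e+q'-N_{s-1}=-1-p^e\le-2$. So the sum of its residues is $0$, and the residue at $\alpha'_s$ vanishes too. Finally $q_{s+1}\ge1$ and
$$N_s-q_{s+1}=N_{s-1}+p^e-q-(N_{s-1}-1-q)=p^e+1\ge2. \qquad\square$$

## 8. An entire function $H$ with all residues of $1/H$ equal to zero

Starting from the initial datum, apply Proposition 5 successively for $s=2,3,\dots$ with $\varepsilon=2^{-s}$ and $L=L_s>s+|\alpha_s^{(s)}|$, with $L_s$ otherwise arbitrary. This gives integers $M_j\ge2$, $q_s\ge1$ and points $\alpha_j^{(s)}$ ($j\le s$) with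
$$|\alpha_j^{(s+1)}-\alpha_j^{(s)}|<2^{-s},\qquad |\alpha_j^{(s)}|=:R_j\ \text{ independent of } s\text{ for }j\ge2,$$
and $1=R_2<R_3<\cdots\to\infty$, growing as fast as desired because $R_{s+1}>L_s$. Since $\mathbb K$ is complete, $\alpha_j=\lim_s\alpha_j^{(s)}$ exists. We have $\alpha_1=0$ and $|\alpha_j|=R_j$ for $j\ge2$. Put
$$H(x)=x^{M_1}\prod_{j\ge2}\Big(1-\frac x{\alpha_j}\Big)^{M_j}.$$
By (2), for $r<R_j$ the $j$-th factor differs from $1$ by Gauss norm $\le r/R_j$ on $|x|\le r$, however large $M_j$ is. As $R_j\to\infty$, the product converges and $H$ is entire. On $|x|\le r$, the product of the factors with $R_j>r$ is $1$ plus something of norm $<1$, so it has no zero. Hence the zeros of $H$ are exactly the $\alpha_j$, with multiplicities $M_j$.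

**Lemma 6.** $\operatorname{Res}_{\alpha_i}(1/H)=0$ for all $i$.

*Proof.* The stage functions have this property at finite stages, and we show that they converge near $\alpha_i$. On the complete ring of series $\sum u_nt^n$ with $|u_n|2^{-n}\to0$ use the submultiplicative norm $\|\sum u_nt^n\|=\max|u_n|2^{-n}$. In it, $c(1+w)$ is invertible if $c\in\mathbb K^*$ and $\|w\|<1$. Fix $i$. For $s>i$ let $G_s$ be the stage-$s$ function (5), and set
$$U_s(t)=t^{M_i}G_s(\alpha_i^{(s)}+t),\qquad U(t)=\frac{t^{M_i}}{H(\alpha_i+t)} .$$
The coefficient of $t^{M_i-1}$ in $U_s$ is $0$. Since taking this coefficient is continuous for the norm, it suffices to show $\|U_s-U\|\to0$. We compare $U_s$ and $U$ factor by factor.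

**Step 1: the factor $j=i$.** After multiplication by $t^{M_i}$ it contributes the constant $1$ if $i=1$. If $i\ge2$ it contributes $(-\alpha_i^{(s)})^{M_i}\to(-\alpha_i)^{M_i}$.

**Step 2: the factors $j<i$** (so $i\ge2$). The function $1-(\alpha_i^{(s)}+t)/\alpha_j^{(s)}$ (or $\alpha_i^{(s)}+t$ if $j=1$) has constant term of modulus $R_i/R_j$ (respectively $R_i$). This exceeds the norm $1/(2R_j)$ (respectively $1/2$) of its $t$-term, because $R_i\ge1$. So it is invertible, and so is its limit, for the same reason. Its $(-M_j)$-th power converges to the corresponding factor of $U$.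

**Step 3: the factors $j>i$.** We have
$$\Big\|\frac{\alpha_i^{(s)}+t}{\alpha_j^{(s)}}\Big\|\le\rho_j:=\frac{\max(|\alpha_i|,\frac12)}{R_j}<1 .$$
Hence, as in (2), any integer power of $1-(\alpha_i^{(s)}+t)/\alpha_j^{(s)}$ differs from $1$ by norm $\le\rho_j$. This includes the factor $j=s$, with exponent $q_s$. The same holds for the factors of $U$. For fixed $j$ the $j$-th factor of $U_s$ converges to that of $U$ as $s\to\infty$ (once $s>j$ its exponent is $-M_j$).

**Step 4: assembling.** Given $\varepsilon'\in(0,1)$, choose $J\ge i$ with $\rho_j<\varepsilon'$ for $j>J$. For $s>J$ write $U_s=V_s(1+e_s)$ and $U=V(1+e)$, where $V_s,V$ are the products over $j\le J$. Then $\|e_s\|,\|e\|\le\varepsilon'$ and $V_s\to V$. The norms $\|V_s\|$ and $\|V\|$ are bounded by some $C$ independent of $J$ and $s$: the factors with $j>i$ have norm $\le1$, and the finitely many others form convergent sequences. From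
$$\|U_s-U\|\le\max\big(\|V_s-V\|,\ \|V_s\|\,\varepsilon',\ \|V\|\,\varepsilon'\big)$$
we get $\limsup_s\|U_s-U\|\le C\varepsilon'$, with $C$ independent of $\varepsilon'$. So $U_s\to U$, and the coefficient of $t^{M_i-1}$ in $U$ is $0$. $\square$

## 9. A meromorphic primitive of $1/H$

**Step 1: split off the principal parts on each disk.** Let $p_i$ be the principal part of $1/H$ at $\alpha_i$. By Lemma 6 it has no $(x-\alpha_i)^{-1}$ term. So it has a primitive $P_i$ that is a polynomial in $(x-\alpha_i)^{-1}$ of degree exactly $M_i-1\ge1$.

Let $n\ge1$. On $|x|<R_{n+1}$, $1/H$ is the product of a rational function with poles $\alpha_1,\dots,\alpha_n$ and the power series $\prod_{j>n}(1-x/\alpha_j)^{-M_j}$, which converges there by (2). Decompose the rational function into partial fractions. For a power series $h$ convergent on $|x|<R_{n+1}$ and $|\alpha|<R_{n+1}$, write $h=\sum h_k(x-\alpha)^k$ by (D). Then $h/(x-\alpha)^m$ is a polynomial in $(x-\alpha)^{-1}$ plus $\sum_{k\ge m}h_k(x-\alpha)^{k-m}$, and the latter is, again by (D), a power series in $x$ convergent on $|x|<R_{n+1}$. Comparing principal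 parts,
$$\frac1H=\sum_{i\le n}p_i+\varphi_n\qquad\text{on }|x|<R_{n+1},$$
with $\varphi_n$ a power series convergent there.

**Step 2: integrate on each disk and glue.** For a positive integer $m$, $1\le|1/m|\le|p|^{-\log m/\log p}$, so $|1/m|^{1/m}\to1$. Hence the termwise primitive $\Phi_n$ of $\varphi_n$ also converges on $|x|<R_{n+1}$. Put $f_n=\sum_{i\le n}P_i+\Phi_n+c_n$ with constants $c_n$. Then $f_n'=1/H$ on $|x|<R_{n+1}$. There,
$$f_{n+1}-f_n=P_{n+1}+\Phi_{n+1}-\Phi_n+c_{n+1}-c_n$$
is a power series, since the pole of $P_{n+1}$ has modulus $R_{n+1}$. Its derivative is zero, so it is constant. Choose the $c_n$ successively such that $f_{n+1}=f_n$ on $|x|<R_{n+1}$.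

**Step 3: $f$ is a quotient of entire functions.** Let
$$A=x^{M_1-1}\prod_{j\ge2}\Big(1-\frac x{\alpha_j}\Big)^{M_j-1},$$
which is entire for the same reason as $H$. It vanishes to order $M_i-1$ at $\alpha_i$, so (by (D)) each $AP_i$ is a power series, and $Af_n$ is a power series convergent on $|x|<R_{n+1}$. These series coincide for all $n$, so they define one entire function $B$. Put $f:=B/A\in\mathcal M(\mathbb K)$. On $|x|<R_{n+1}$ we have $f=f_n$ and $f_n'=1/H$. As $n$ is arbitrary,
$$f'=\frac1H .$$

So $f'$ has no zero. On the other hand $f$ has a pole of order $M_i-1\ge1$ at each $\alpha_i$. It has infinitely many poles and is transcendental. The zeros of $H$ have multiplicities $M_i\ge2$, and the moduli $R_i$ of the poles grow as fast as desired. This proves Theorem A, and the conjecture is disproved, for example for $\mathbb K=\mathbb C_p$ with any prime $p$. $\blacksquare$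

This fits with Test 3. By Theorem 2, $f$ must have infinitely many multiple poles. And $B'A-BA'=A^2/H=x^{M_1-2}\prod_{j\ge2}(1-x/\alpha_j)^{M_j-2}$ is not a polynomial, since otherwise Theorem 1 would make $A$ a polynomial, whereas $A$ has infinitely many zeros.

## 10. Prescribing the zeros of the derivative: composition with a polynomial

*Proof of Corollary C.* Let $f=B/A$ be as in Section 9, and let $P$ be a primitive of $Q$. It is a non-constant polynomial. We compose $f$ with $P$, and first arrange that the zeros of $Q$ avoid the poles of $f\circ P$. The field $\mathbb K$ is uncountable: it is a complete metric space without isolated points, so Baire's theorem applies. The poles of $f$ are countably many and $Q$ has finitely many zeros. So the additive constant of $P$ can be chosen such that $P(c)$ is not a pole of $f$ for any zero $c$ of $Q$.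

Let $h=f\circ P=B(P)/A(P)\in\mathcal M(\mathbb K)$. As $\mathbb K$ is algebraically closed, $P$ is surjective, and $h$ has a pole at every point of $P^{-1}(\alpha_i)$ for every $i$. So $h$ has infinitely many poles and is transcendental. We have
$$h'=f'(P)\,Q .$$
At a zero $c$ of $Q$, $f'(P(c))$ is finite and nonzero, so $h'$ and $Q$ have the same order at $c$. At any other point $x$, either $P(x)$ is a pole of $f$ and $h'$ has a pole at $x$, or $f'(P(x))$ is finite and nonzero and $h'(x)\ne0$. So the zeros of $h'$ are exactly those of $Q$, with the same multiplicities. $\square$
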